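# A p-representable semimatroid without a p-representable matroid expansion

## 1. The theorem and the vector on 216 atoms

**Theorem 1.** Let $A_1,A_2,A_3$ be uniform on $\mathbb Z_3$ and $T_1,T_2,T_3$ uniform on $\{0,1\}$, all six independent. For $I\in\{12,23,13,123\}$ put
$$P_I=\sum_{i\in I}A_i+\varepsilon\Big(\sum_{i\in I}T_i \bmod 2\Big)\in\mathbb Z_3,\qquad \varepsilon(0)=0,\ \varepsilon(1)=1. \tag{1}$$
Let $\xi$ be the random vector $(A_1,A_2,A_3,T_1,T_2,T_3,P_{12},P_{23},P_{13},P_{123})$, indexed by the ten-element set $N$ of these symbols, and let $\mathcal L^*$ be the relation of all its conditional independences. Then $\mathcal L^*$ is a p-representable semimatroid that has no p-representable matroid expansion. Moreover, on every finite set with at least $10$ elements there is a p-representable semimatroid without a p-representable matroid expansion. Hence the statement "every p-representable semimatroid has a p-representable matroid expansion" is false.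

The open question answered here comes from the text "Probabilistic Conditional Independence Structures And Matroid Theory From F. Matus Formalism". In plain words: start with finitely many random variables and write down which conditional independences hold among them. Can this list always be explained by a matroid, in the sense that each variable is split into a bundle of finer variables, and the finer variables have exactly the independences of a matroid? Theorem 1 says that it cannot.

After the theorem we prove companion results: an exact description of the semimatroids for which such an explanation exists (Theorem 9), a stronger form of the obstruction (Theorem 11, Corollary 12), and the fact that nothing goes wrong on at most three elements (Theorem 13).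

## 2. Polymatroids, relations, expansions

Throughout, sets are finite, random variables take finitely many values, and the *support* of a variable is the set of its values of positive probability. Write $iK=\{i\}\cup K$, $ijK=\{i,j\}\cup K$, and $AB$ for unions of sets of indices.

**Definition (polymatroid).** A polymatroid on $N$ is a function $h:2^N\to\mathbb R$ with $h(\emptyset)=0$ that is nondecreasing and submodular. For any $h:2^N\to\mathbb R$ and any $I,J,K\subseteq N$, not necessarily disjoint, put
$$\Delta_h(I;J|K)=h(I\cup K)+h(J\cup K)-h(I\cup J\cup K)-h(K).$$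

**Definition (relation, semimatroid).** Let $\mathfrak S(N)$ be the set of symbols $(ij|K)$ with $K\subseteq N$ and $i,j\in N\setminus K$; the case $i=j$ is allowed. The relation of a polymatroid $h$ is
$$[h]=\{(ij|K)\in\mathfrak S(N):\ \Delta_h(i;j|K)=0\}.$$
A semimatroid is a relation of the form $[h]$ for a polymatroid $h$.

For $i\ne j$ the number $\Delta_h(i;j|K)$ is nonnegative by submodularity. For $i=j$ it equals $h(iK)-h(K)$, which is nonnegative by monotonicity. So $[h]$ records which of the basic polymatroid inequalities are equalities. Because each $\Delta$ is linear in $h$ and nonnegative, for polymatroids $g_1,\dots,g_m$ and reals $\lambda_1,\dots,\lambda_m>0$ we have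
$$\Big[\sum_c\lambda_cg_c\Big]=\bigcap_c[g_c], \tag{2}$$
where the empty sum is the zero function and the empty intersection is $\mathfrak S(N)$. We use (2) constantly.

**Definition (p-representable).** For a random vector $\xi=(\xi_i)_{i\in N}$ let $h_\xi(I)=H(\xi_I)$ be its entropy function. It is a textbook fact that $h_\xi$ is a polymatroid, that $\Delta_{h_\xi}(I;J|K)=0$ if and only if $\xi_I\perp\xi_J\mid\xi_K$, and that $\Delta_{h_\xi}(J;J|K)=0$ if and only if $\xi_J$ is almost surely a function of $\xi_K$. A relation is p-representable if it equals $[h_\xi]$ for some random vector $\xi$. In particular p-representable relations are semimatroids.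

*Example.* Let $X,Y$ be independent fair bits and $Z=X+Y \bmod 2$. All three pairs are independent, each variable is a function of the other two, and no pair is independent given the third. Indeed $h_\xi(I)=\log2\cdot\min(|I|,2)$, so $[h_\xi]$ is the relation of the uniform matroid $U_{2,3}$.

**Matroids.** A matroid on $M$ has a rank function $r$; it is an integer-valued polymatroid with $r(j)\le1$ for every $j$. A set $B$ is independent if $r(B)=|B|$; a basis of $A$ is a maximal independent subset of $A$, and it has $r(A)$ elements. A circuit is a minimal dependent set, a loop is an element of rank $0$, and nonloops $e\neq e'$ are parallel if $r(ee')=1$. The ground set splits into connected components; we use two textbook facts. First, rank is additive over components, $r(A)=\sum_C r(A\cap C)$. Second, two distinct elements of the same component lie in a common circuit. A loop is a component by itself, so a component of rank $\ge1$ contains no loop. The relation $[r]\subseteq\mathfrak S(M)$ is itself called a matroid, and we say the matroid $r$ is p-representable if $[r]$ is.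

**Definition (matroid expansion).** A semimatroid $\mathcal L$ on $N$ has the matroid expansion $[r]$ if $r$ is a matroid rank function on a finite set $M$ partitioned into disjoint sets $M_i$, $i\in N$, and, with $M_I=\bigcup_{i\in I}M_i$ and $h'(I)=r(M_I)$, we have $\mathcal L=[h']$.

*Example.* Let $\xi_1=(a,c)$ and $\xi_2=(b,c)$ with $a,b,c$ independent fair bits. None of $(12|\emptyset)$, $(11|\emptyset)$, $(22|\emptyset)$, $(11|2)$, $(22|1)$ holds, so the relation is empty. Take $M_1=\{a,c_1\}$, $M_2=\{b,c_2\}$ with $c_1,c_2$ parallel and $a,b$ coloops, so that $r(M_1)=r(M_2)=2$ and $r(M)=3$. The differences are $\Delta(1;2|\emptyset)=1$, $\Delta(i;i|\emptyset)=2$, $\Delta(i;i|j)=1$, all nonzero, so this is an expansion. It is p-representable, by the bits $a,b$ and $c$ taken twice.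

Two known facts explain the interest of the notion. Every semimatroid has a matroid expansion; we shall not use this. And if an expansion $[r]$ of $\mathcal L$ is p-represented by $\eta=(\eta_j)_{j\in M}$, then $\mathcal L$ is p-represented by $\xi_i=(\eta_j)_{j\in M_i}$. So a p-representable matroid expansion is a certificate of p-representability. The question is whether this certificate always exists.

## 3. One and two variables by hand

On $N=\{1\}$ there is one symbol, $(11|\emptyset)$. If it is in $\mathcal L$, let $M_1$ be a loop, represented by a constant. If not, let $M_1$ be a coloop, represented by a fair bit.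

On $N=\{1,2\}$ take any polymatroid $h$ and put $x_1=h(12)-h(2)$, $x_2=h(12)-h(1)$, $z=h(1)+h(2)-h(12)$; all are $\ge0$. For $S\subseteq N$ let $r_S(I)=1$ if $I\cap S\neq\emptyset$ and $0$ otherwise. Then
$$h=x_1r_{\{1\}}+x_2r_{\{2\}}+z\,r_{\{1,2\}},$$
as one checks on $1$ ($x_1+z=h(1)$), on $2$, and on $12$ ($x_1+x_2+z=h(12)$). By (2), $[h]$ depends only on which of $x_1,x_2,z$ are positive. So put a coloop $a_i$ into $M_i$ if $x_i>0$, and a parallel pair $c_1\in M_1$, $c_2\in M_2$ if $z>0$. Then $r(M_I)$ is the sum of those of $r_{\{1\}},r_{\{2\}},r_{\{1,2\}}$ that have positive coefficient, hence has relation $[h]$; and independent fair bits, with $c_1$ and $c_2$ equal, represent the matroid. So every semimatroid on two elements has a p-representable matroid expansion.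

This case carries a warning. If $\xi_1$ is a fair bit and $\xi_2$ is independent and uniform on three values, then the entropies $\log2$ and $\log3$ are incommensurable, yet the relation is that of two independent fair bits. Incommensurable entropies of *one* representation prove nothing. An obstruction has to live in the relation itself and hold for all vectors satisfying it.

## 4. What a matroid relation forces on entropies

First we need to know that a list of basic symbols controls statements about whole blocks of variables.

**Lemma 2.** Let $g,h$ be polymatroids on $N$ with $[h]\subseteq[g]$. If $\Delta_h(I;J|K)=0$, then $\Delta_g(I;J|K)=0$.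

*Proof.* The aim is to write $\Delta(I;J|K)$ as a sum of basic differences. Let $I=\{i_1,\dots,i_p\}$, $J=\{j_1,\dots,j_q\}$, $I_a=\{i_1,\dots,i_a\}$, $J_b=\{j_1,\dots,j_b\}$, and for a function $f$ put $F(a,b)=f(K\cup I_a\cup J_b)$. The double sum of mixed differences telescopes:
$$\sum_{a=1}^p\sum_{b=1}^q\big[F(a,b-1)+F(a-1,b)-F(a,b)-F(a-1,b-1)\big]=F(p,0)+F(0,q)-F(p,q)-F(0,0),$$
and the right side is $\Delta_f(I;J|K)$. The $(a,b)$ bracket is $\Delta_f(i_a;j_b|L)$ with $L=K\cup I_{a-1}\cup J_{b-1}$. If $i_a\in L$ or $j_b\in L$, this is identically $0$ for every $f$: for instance if $i_a\in L$ it reads $f(L)+f(j_bL)-f(j_bL)-f(L)$. Otherwise $(i_aj_b|L)\in\mathfrak S(N)$ (possibly $i_a=j_b$), and the term is $\ge0$ for polymatroids. So $\Delta_h(I;J|K)=0$ forces every term of the second kind to vanish for $h$, that is, all these symbols lie in $[h]\subseteq[g]$. Hence every term vanishes for $g$, and $\Delta_g(I;J|K)=0$. $\square$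

For instance, the second known fact of Section 2 follows at once. If $[h_\eta]=[r]$, Lemma 2 used in both directions shows that $\Delta_{h_\eta}(M_i;M_j|M_K)$ vanishes exactly when $\Delta_r(M_i;M_j|M_K)$ does.

Now the rigidity: a polymatroid whose relation is that of a matroid *is* the rank function up to one positive factor per component.

**Lemma 3.** Let $r$ be a matroid rank function on $M$ and $[r]=[h]$ for a polymatroid $h$. Let $C_1,\dots,C_m$ be the connected components of $r$ of rank $\ge1$. Then there are $\lambda_1,\dots,\lambda_m>0$ with $h(A)=\sum_c\lambda_c\,r(A\cap C_c)$ for all $A\subseteq M$.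

*Proof.* **Step 1: reduce to bases.** If $j\notin K$ and $r(jK)=r(K)$, then $(jj|K)\in[r]=[h]$, so $h(jK)=h(K)$. Adding the elements of $A\setminus B$ one at a time to a basis $B$ of $A$, we get $h(A)=h(B)$.

**Step 2: $h$ is additive on independent sets.** Let $B$ be independent, $i\ne j$ in $B$, $K\subseteq B\setminus\{i,j\}$. Then $\Delta_r(i;j|K)=2(|K|+1)-(|K|+2)-|K|=0$, so $(ij|K)\in[h]$, that is, $h(iK)-h(K)=h(ijK)-h(jK)$. So the increment of adding $i$ does not change when an element $j$ is added to the set; starting from $K=\emptyset$, the increment of $i$ over any subset of $B\setminus\{i\}$ is $h(i)$. Building $B$ up element by element gives $h(B)=\sum_{b\in B}h(b)$.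

**Step 3: $h$ is constant on each component.** Let $Z$ be a circuit with $|Z|\ge2$ and $z\in Z$. Then $Z\setminus z$ is a basis of $Z$, so by Steps 1 and 2 $h(Z)=h(Z\setminus z)=\sum_{b\in Z}h(b)-h(z)$. The left side does not depend on $z$, so $h(z)$ is the same for all $z\in Z$. Two distinct elements of $C_c$ lie in a common circuit, so $h$ takes one value $\lambda_c$ on the elements of $C_c$. An element $b$ of $C_c$ is not a loop, so $(bb|\emptyset)\notin[r]=[h]$ and $\lambda_c=h(b)>0$.

**Step 4: sum over a basis.** Let $B$ be a basis of $A$. It contains no loops, so $h(A)=\sum_c\lambda_c|B\cap C_c|$. Here $|B\cap C_c|\le r(A\cap C_c)$ by independence, and both sides sum over the components to $|B|=r(A)$, so $|B\cap C_c|=r(A\cap C_c)$ for each $c$. $\square$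

**Proposition 4.** Suppose $\mathcal L$ on $N$ has a p-representable matroid expansion. Then there are finitely many random vectors $\xi^c=(\xi^c_i)_{i\in N}$, functions $f_c:2^N\to\mathbb Z_{\ge0}$ and reals $\lambda_c>0$ with
$$h_{\xi^c}=\lambda_cf_c\quad\text{and}\quad \mathcal L=\bigcap_c[h_{\xi^c}].$$

*Proof.* The idea is to cut the representing vector along the components. Let $[r]$ be the expansion with partition $(M_i)$, and let $\eta$ represent it, so $[h_\eta]=[r]$. Apply Lemma 3 to $h_\eta$. Put $\xi^c_i=(\eta_j)_{j\in M_i\cap C_c}$ and $f_c(I)=r(M_I\cap C_c)$. Then $h_{\xi^c}(I)=h_\eta(M_I\cap C_c)=\lambda_cf_c(I)$, so $f_c$ is a polymatroid and $[f_c]=[h_{\xi^c}]$. Additivity of rank over components gives $r(M_I)=\sum_cf_c(I)$ (components of rank $0$ contribute nothing). By (2), $\mathcal L=\bigcap_c[f_c]=\bigcap_c[h_{\xi^c}]$; if there are no components of rank $\ge1$, both sides are $\mathfrak S(N)$. $\square$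

This tells us what to look for. Each vector $\xi^c$ satisfies *at least* the independences of $\mathcal L$, and all its entropies are integer multiples of a single number $\lambda_c$. We want a relation such that any vector satisfying it with commensurable entropies must satisfy some further statement, one that is not in the relation.

## 5. Triangles, and seven variables that force an abelian group

**Definition.** $(X,Y,Z)$ is a triangle if $X,Y,Z$ are pairwise independent and each is a function of the other two.

The bits $X,Y,X+Y$ of Section 2 form a triangle; so do $X,Y,X+Y$ for $X,Y$ independent and uniform in any finite group.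

**Lemma 5.** If $(X,Y,Z)$ is a triangle with supports $\mathcal X,\mathcal Y,\mathcal Z$, then $|\mathcal X|=|\mathcal Y|=|\mathcal Z|$, all three variables are uniform, and $Z=f(X,Y)$ with $f:\mathcal X\times\mathcal Y\to\mathcal Z$ bijective in each argument separately.

*Proof.* **Bijectivity.** Since $X\perp Y$, every pair in $\mathcal X\times\mathcal Y$ has positive probability. Fix $y$. If $f(x,y)=f(x',y)=z$, then both $(x,y,z)$ and $(x',y,z)$ have positive probability, and $X$ is a function of $(Y,Z)$, so $x=x'$. For $z\in\mathcal Z$ we have $P(Y=y,Z=z)>0$, so some $x$ has $f(x,y)=z$. Hence $f(\cdot,y)$ is a bijection $\mathcal X\to\mathcal Z$; in the same way $f(x,\cdot)$ is a bijection $\mathcal Y\to\mathcal Z$. The supports have equal size.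

**Uniformity.** Let $z=f(x,y)$. Since $Z$ is a function of $(X,Y)$ and $Y$ is a function of $(X,Z)$, the events $\{X=x,Y=y\}$ and $\{X=x,Z=z\}$ coincide almost surely. With $X\perp Y$ and $X\perp Z$ this gives $P(X=x)P(Y=y)=P(X=x)P(Z=z)$, so $P(Z=f(x,y))=P(Y=y)$ for every $x$. Fix $y$ and let $x$ vary: $f(x,y)$ runs through $\mathcal Z$, so $Z$ is uniform. The definition of a triangle is symmetric, so $X$ and $Y$ are uniform too. $\square$

Uniformity alone does not yet say *how many* values there are. For this we use the two classical seven-point configurations. Consider the vectors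
$$e_1,\ e_2,\ e_3,\ e_1+e_2,\ e_2+e_3,\ e_1+e_3,\ e_1+e_2+e_3.$$
The determinant of the fourth, fifth and sixth is $2$. Over $\mathbb F_2$ these three are dependent (the Fano matroid); over $\mathbb F_3$ they are independent (the non-Fano matroid). The next lemma is a probabilistic counterpart.

**Lemma 6.** Let $A_1,A_2,A_3,P_{12},P_{23},P_{13},P_{123}$ be random variables such that $A_1,A_2,A_3$ are mutually independent and the following are six triangles:
$$(A_1,A_2,P_{12}),\ (A_2,A_3,P_{23}),\ (A_1,A_3,P_{13}),\ (A_3,P_{12},P_{123}),\ (A_1,P_{23},P_{123}),\ (A_2,P_{13},P_{123}).\tag{3}$$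
Then all seven variables are uniform on the same number $n$ of values. Moreover:

1. (Fano) If $P_{13}$ is a function of $(P_{12},P_{23})$, then $n$ is a power of $2$ (possibly $n=1$).
2. (non-Fano) If $A_2$ is a function of $(P_{12},P_{23},P_{13})$, then $n$ is odd.

*Proof.* **Step 1: uniformity and the functions.** Here we set up notation. The triangles (3) link all seven variables, so Lemma 5 gives uniformity with a common $n$. By mutual independence $(A_1,A_2,A_3)$ has full product support, and all other variables are functions of it. Write $p_{ij}(a_i,a_j)$ for $P_{ij}$ and $s(a_1,a_2,a_3)$ for $P_{123}$. The last three triangles give functions with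
$$s(a_1,a_2,a_3)=\sigma(p_{12}(a_1,a_2),a_3)=\tau(a_1,p_{23}(a_2,a_3))=\upsilon(a_2,p_{13}(a_1,a_3)) \tag{4}$$
for *all* $(a_1,a_2,a_3)$, where $p_{ij},\sigma,\tau,\upsilon$ are bijective in each argument. Consequently $s$ is bijective in each argument as well.

**Step 2: rename values.** The purpose is to make all seven variables live on one set with a common origin. Let $\mathcal S$ be the support of $P_{123}$, and fix base values $o_i$ of $A_i$. Rename values by elements of $\mathcal S$ through the bijections
$$a_1\mapsto s(a_1,o_2,o_3),\quad a_2\mapsto s(o_1,a_2,o_3),\quad a_3\mapsto s(o_1,o_2,a_3)$$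
for the $A_i$, and
$$P_{12}:\ p\mapsto\sigma(p,o_3),\qquad P_{23}:\ q\mapsto\tau(o_1,q),\qquad P_{13}:\ w\mapsto\upsilon(o_2,w).$$
Values of $P_{123}$ keep their names. Functional dependence and independence are unaffected. Each $o_i$ is now called $0:=s(o_1,o_2,o_3)$, and by (4), in the new names,
$$s(x,0,0)=x,\quad s(0,y,0)=y,\quad s(0,0,z)=z, \tag{5}$$
$$p_{12}(x,y)=s(x,y,0),\quad p_{23}(y,z)=s(0,y,z),\quad p_{13}(x,z)=s(x,0,z). \tag{6}$$

**Step 3: one operation governs everything.** We show that all the functions are the single operation $x*y:=s(x,y,0)=p_{12}(x,y)$. By (5), $x*0=x$ and $0*y=y$.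

* Put $y=0$ in $s=\sigma(p_{12}(x,y),z)$. As $p_{12}(x,0)=x$, we get $\sigma(x,z)=s(x,0,z)=p_{13}(x,z)$.
* Put $z=0$ in $s=\tau(x,p_{23}(y,z))$. As $p_{23}(y,0)=y$, we get $\tau(x,y)=s(x,y,0)=x*y$. Hence $s(x,y,z)=x*p_{23}(y,z)$. Now $y=0$, with $p_{23}(0,z)=z$, gives $p_{13}(x,z)=s(x,0,z)=x*z$. Together with the first item, $\sigma(x,z)=x*z$, and so $s(x,y,z)=\sigma(p_{12}(x,y),z)=(x*y)*z$.
* Put $x=0$ in the last identity: $p_{23}(y,z)=s(0,y,z)=y*z$. Hence $(x*y)*z=s(x,y,z)=x*(y*z)$.
* Put $z=0$ in $s=\upsilon(y,p_{13}(x,z))$. As $p_{13}(x,0)=x$, we get $\upsilon(y,x)=s(x,y,0)=x*y$. Hence $s(x,y,z)=\upsilon(y,x*z)=(x*z)*y$. Now $x=0$ gives $y*z=s(0,y,z)=z*y$.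

So $*$ is associative and commutative with identity $0$, and it is bijective in each argument, so inverses exist. Thus $G=(\mathcal S,*)$ is an abelian group of order $n$. Written additively, after renaming,
$$P_{12}=A_1+A_2,\qquad P_{23}=A_2+A_3,\qquad P_{13}=A_1+A_3, \tag{7}$$
and $(A_1,A_2,A_3)$ takes all values in $G^3$.

**Step 4: the Fano condition.** We show that it gives $2G=0$. By (7), $P_{13}=P_{12}+P_{23}-2A_2$. The triple $(P_{12},P_{23},A_2)$ takes all values in $G^3$, because $A_1=P_{12}-A_2$ and $A_3=P_{23}-A_2$ can be prescribed. If $P_{13}$ is a function of $(P_{12},P_{23})$, then for fixed $(P_{12},P_{23})$ the element $2A_2$ is the same for all values of $A_2$, including $A_2=0$. So $2g=0$ for all $g\in G$. Then $G$ is an elementary abelian $2$-group and $n$ is a power of $2$.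

**Step 5: the non-Fano condition.** We show that it excludes elements of order $2$. If $g\ne0$ and $2g=0$, then $(a_1,a_2,a_3)$ and $(a_1+g,a_2+g,a_3+g)$ both have positive probability and give the same $(P_{12},P_{23},P_{13})$ by (7), but different values of $A_2$. This contradicts the hypothesis. So $G$ has no element of order $2$, and $n$ is odd by Cauchy's theorem. $\square$

## 6. Fano beside non-Fano gives no obstruction

With Lemma 6 in hand, a sensible first attempt is to force a power of $2$ in one place and an odd number in another. Take fair bits $T_1,T_2,T_3$ with all sums $T_I=\sum_{i\in I}T_i\bmod2$, and, independently, $A_1,A_2,A_3$ uniform on $\mathbb Z_3$ with all sums $A_I=\sum_{i\in I}A_i$. These fourteen variables have entropy function $\log2\cdot r_{F}+\log3\cdot r_{NF}$, with $r_F$ the Fano and $r_{NF}$ the non-Fano rank on the respective seven. By (2) its relation is that of the matroid $r_F\oplus r_{NF}$, so it is its own p-representable expansion. The attempt breaks at the $\lambda_c$ of Lemma 3: different components have different factors, here $\log 2$ and $\log3$, and nothing compares them.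

So the two configurations must share variables. Fuse them: keep $A_1,A_2,A_3,T_1,T_2,T_3$ and replace the eight sums by four pairs $Q_I=(A_I,T_I)$, $I\in\{12,23,13,123\}$. On these ten variables one sees non-Fano when $T$ is fixed and Fano when $A$ is fixed. But this fails too. The entropy function is $\log3\cdot f_3+\log2\cdot f_2$, where $f_3$ and $f_2$ count the ranks of the $\mathbb Z_3$-parts and the $\mathbb Z_2$-parts. Take $M$ to be the fourteen elements of $r_{NF}\oplus r_F$, with $M_{A_i}=\{a_i\}$, $M_{T_i}=\{t_i\}$, $M_{Q_I}=\{a_I,t_I\}$. Then $r(M_J)=f_3(J)+f_2(J)$ has the same relation by (2), and this expansion is p-representable, as we just saw.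

In the language of Proposition 4, the relation still separates into two vectors. One has all $T_i$ constant, the other has all $A_i$ constant with $Q_I=T_I$. The second one is what must be excluded: we need a statement that fails there. In it, $Q_{12}=T_1+T_2$ is *not* independent of $T$. So we would like the shared variable $P_{12}$ to be independent of $T=(T_1,T_2,T_3)$ and still to reveal $T_1+T_2$ to anyone who knows $A$. This is what (1) does: instead of writing the bit next to the element of $\mathbb Z_3$, it adds the bit, as $0$ or $1$, *into* $\mathbb Z_3$. Given $T$, the value $P_{12}$ is still uniform on three values; given $A$, it is one of the two values $A_1+A_2$ and $A_1+A_2+1$, each with probability $\tfrac12$.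

## 7. The bit added inside $\mathbb Z_3$

Let $\xi$ be the vector (1), $\mathcal L^*=[h_\xi]$, $A=(A_1,A_2,A_3)$, $T=(T_1,T_2,T_3)$. We collect the statements that the proof uses, and check them for $\xi$.

* **(H1)** $A\perp T$. This holds by construction.
* **(H2)** $P_{12}\perp T$. Given $T=t$, $P_{12}$ is $A_1+A_2$ plus a constant, hence uniform on $\mathbb Z_3$ whatever $t$ is.
* **(H3)** Conditionally on $T$, the variables $A_1,A_2,A_3,P_{12},P_{23},P_{13},P_{123}$ satisfy the hypotheses of Lemma 6, and $A_2$ is a function of $(P_{12},P_{23},P_{13},T)$. Indeed, given $T=t$ we have $P_I=\sum_{i\in I}A_i+\text{const}$, and, for example, $P_{123}=A_3+P_{12}+\text{const}$ with $A_3,P_{12}$ independent and uniform; so (3) is clear. Also $2A_2=P_{12}+P_{23}-P_{13}+\text{const}$, and $2$ is invertible in $\mathbb Z_3$.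
* **(H4)** Conditionally on $A$, the variables $T_1,T_2,T_3,P_{12},P_{23},P_{13},P_{123}$, with $T_i$ in the role of $A_i$, satisfy the hypotheses of Lemma 6, and $P_{13}$ is a function of $(P_{12},P_{23},A)$. Indeed, given $A=a$, $P_I$ is an injective function of $T_I=\sum_{i\in I}T_i\bmod2$, since $\varepsilon$ is injective. The variables $T_i,T_I$ satisfy (3) in $\mathbb Z_2$, and $T_{13}=T_{12}+T_{23}$.
* **(H5)** $T_1$ is not constant, that is, $(T_1T_1|\emptyset)\notin\mathcal L^*$.

Each of (H1)–(H4) is a list of equalities $\Delta_{h_\xi}(I;J|K)=0$. For example, mutual independence of $A_1,A_2,A_3$ given $T$ is $\Delta(A_1;A_2|T)=\Delta(A_1A_2;A_3|T)=0$. A triangle $(X,Y,Z)$ given $T$ consists of three equalities of the form $\Delta(X;Y|T)=0$ and three of the form $\Delta(Z;Z|XYT)=0$. So Lemma 2 carries (H1)–(H4) over to every vector whose relation contains $\mathcal L^*$. (The fused vector of Section 6 satisfies (H1), (H3), (H4), by the same checks; of these statements only (H2) fails for it.)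

**Proposition 7.** Let $\zeta=(\zeta_i)_{i\in N}$ be a random vector with $[h_\zeta]\supseteq\mathcal L^*$. Then there are an odd $n\ge1$ and an $m\ge0$ such that $\zeta_{A_1}$ is uniform on $n$ values and $\zeta_{T_1}$ is uniform on $2^m$ values. If $m\ge1$, then $n\ge3$.

*Proof.* By Lemma 2, (H1)–(H4) hold for $\zeta$; we use the same letters for its coordinates.

**Step 1: condition on $T$ to make $A_1$ odd.** Fix a value $t$ of positive probability. Under the conditional law given $T=t$, (H3) and Lemma 6(2) say that $A_1$ and $P_{12}$ are uniform on the same odd number $n_t$ of values. By (H1), $A_1\perp T$, so the conditional law of $A_1$ does not depend on $t$. Hence $n_t=n$ is constant and $A_1$ is uniform on $n$ values. By (H2), $P_{12}\perp T$, so $P_{12}$ is, unconditionally, uniform on $n$ values.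

**Step 2: condition on $A$ to make $T_1$ a power of two.** Fix a value $a$ of positive probability. Given $A=a$, (H4) and Lemma 6(1) say that $T_1$ and $P_{12}$ are uniform on the same number $2^{m_a}$ of values. By (H1), $T_1\perp A$, so $m_a=m$ is constant and $T_1$ is uniform on $2^m$ values.

**Step 3: couple the two through $P_{12}$.** Suppose $n=1$. By Step 1, $P_{12}$ is constant, so it has one value also given $A=a$, and Step 2 gives $2^m=1$, that is, $m=0$. So if $m\ge1$, then $n\neq1$, and $n\ge3$ because $n$ is odd. $\square$

**Corollary 8.** Let $\zeta$ be as in Proposition 7, and suppose $h_\zeta$ takes values in $\lambda\mathbb Q$ for some real $\lambda>0$. Then $\zeta_{T_1}$ is constant, that is, $(T_1T_1|\emptyset)\in[h_\zeta]$.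

*Proof.* Suppose $m\ge1$, so $n\ge3$ is odd. Then $H(A_1)=\log n>0$ and $H(T_1)=m\log2>0$ both lie in $\lambda\mathbb Q$, so their ratio is rational, and $u\log n=v\,m\log2$ for some integers $u,v\ge1$. That is $n^u=2^{vm}$, with an odd left side and an even right side, a contradiction. So $m=0$. $\square$

## 8. Proof of Theorem 1

Let $N'$ be a finite set with $|N'|\ge10$. Rename its elements so that $N'\supseteq N$, where $N$ is the ten-element index set of $\xi$. The case $N'=N$ is the first claim of Theorem 1.

**Step 1: the relation on $N'$.** We enlarge $\xi$ without changing its content. Let $\xi'$ be $\xi$ together with constant variables $\xi'_i$, $i\in N'\setminus N$, and let $\mathcal L'=[h_{\xi'}]$. It is p-representable, hence a semimatroid, and $\mathcal L'\cap\mathfrak S(N)=\mathcal L^*$. For $N'=N$ we have $\mathcal L'=\mathcal L^*$.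

**Step 2: split a hypothetical expansion.** Suppose $\mathcal L'$ has a p-representable matroid expansion. Proposition 4 gives $\mathcal L'=\bigcap_c[h_{\xi^c}]$ with $h_{\xi^c}=\lambda_cf_c$, $\lambda_c>0$, and $f_c$ integer-valued. Let $\zeta^c=(\xi^c_i)_{i\in N}$. Then
$$[h_{\zeta^c}]=[h_{\xi^c}]\cap\mathfrak S(N)\supseteq\mathcal L'\cap\mathfrak S(N)=\mathcal L^*,$$
and $h_{\zeta^c}$ takes values in $\lambda_c\mathbb Z$.

**Step 3: reach the contradiction.** Corollary 8 gives $(T_1T_1|\emptyset)\in[h_{\zeta^c}]\subseteq[h_{\xi^c}]$ for every $c$. Hence $(T_1T_1|\emptyset)\in\mathcal L'$; this also holds if the family is empty, as then $\mathcal L'=\mathfrak S(N')$. So $(T_1T_1|\emptyset)\in\mathcal L'\cap\mathfrak S(N)=\mathcal L^*$, which contradicts (H5). $\square$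

## 9. Which semimatroids do have a p-representable matroid expansion

Proposition 4 has a converse once the pieces are described exactly.

**Theorem 9.** For a relation $\mathcal L\subseteq\mathfrak S(N)$ the following are equivalent.

(a) $\mathcal L$ is a semimatroid with a p-representable matroid expansion.

(b) $\mathcal L=\bigcap_{c=1}^m[f_c]$ ($m\ge0$), where $f_c(I)=r_c(M^c_I)$ for a connected p-representable matroid $r_c$ of rank $\ge1$ on a set $M^c=\bigsqcup_{i\in N}M^c_i$.

(c) $\mathcal L=\bigcap_{c=1}^m[f_c]$ ($m\ge0$), where $f_c(I)=r_c(M^c_I)$ for a matroid $r_c$ on $M^c=\bigsqcup_{i\in N}M^c_i$ for which there are an integer $k_c\ge2$ and a random vector $\eta^c$ such that for every $A\subseteq M^c$ the subvector $\eta^c_A$ is uniform on exactly $k_c^{\,r_c(A)}$ values.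

*Proof.* **(a)⇒(b): cut along components.** As in the proof of Proposition 4, $\mathcal L=\bigcap_c[f_c]$ with $f_c(I)=r(M_I\cap C_c)$. So take $M^c=C_c$, $M^c_i=M_i\cap C_c$ and $r_c=r|_{C_c}$, which is connected of rank $\ge1$. By Lemma 3, $h_\eta(A)=\lambda_cr_c(A)$ for $A\subseteq C_c$, so $r_c$ is p-represented by $\eta_{C_c}$.

**(b)⇒(c): show that a representation of a connected matroid is uniform.** Let $\eta$ p-represent the connected matroid $r_c$. Since $r_c$ is connected of rank $\ge1$, it has no loops, and Lemma 3 gives $h_\eta=\lambda r_c$ with $\lambda>0$.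

If $r_c$ has rank $1$, then $r_c(A)=1$ for every nonempty $A$. Replace $\eta$ by identical copies of one fair bit and take $k_c=2$.

Let the rank be $\ge2$ and let $e$ be an element. There is $e'$ not parallel to $e$, since otherwise the rank would be $1$. By connectedness there is a circuit $Z$ containing $e$ and $e'$, and $|Z|\ge3$ because $\{e,e'\}$ is independent. Pick $e''\in Z\setminus\{e,e'\}$ and put $W=Z\setminus\{e,e',e''\}$. Given any value of $\eta_W$ of positive probability, $(\eta_e,\eta_{e'},\eta_{e''})$ is a triangle. Indeed, adding two of the three elements to $W$ gives an independent set, so these two are conditionally independent ($\Delta_{h_\eta}=\lambda\Delta_{r_c}=0$). And deleting one element from $Z$ does not change the rank, so each of the three is a function of the other two and $\eta_W$. By Lemma 5, $\eta_e$ is conditionally uniform. As $W\cup e$ is independent, $\eta_e\perp\eta_W$, so $\eta_e$ is uniform on some number $k_e$ of values, and $\lambda=h_\eta(e)=\log k_e$. So $k_e=:k_c$ does not depend on $e$, and $k_c\ge2$ because $\lambda>0$.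

Finally let $A\subseteq M^c$ have basis $B$. The entropy of $\eta_B$ is $\lambda|B|=\sum_{b\in B}H(\eta_b)$, so the coordinates of $\eta_B$ are independent, and they are uniform. Thus $\eta_B$ is uniform on $k_c^{|B|}=k_c^{\,r_c(A)}$ values. Since $h_\eta(A)=h_\eta(B)$, $\eta_A$ and $\eta_B$ are functions of each other, so $\eta_A$ is uniform on $k_c^{\,r_c(A)}$ values.

**(c)⇒(a): glue by a direct sum.** Let $M=\bigsqcup_cM^c$, $M_i=\bigsqcup_cM^c_i$, $r=\bigoplus_cr_c$, and let $\eta$ consist of independent copies of the $\eta^c$. Then
$$h_\eta(A)=\sum_c\log k_c\cdot r_c(A\cap M^c),\qquad r(A)=\sum_cr_c(A\cap M^c).$$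
These are sums of the same polymatroids with positive coefficients, so $[h_\eta]=[r]$ by (2), and $[r]$ is p-representable. Moreover $r(M_I)=\sum_cf_c(I)$ has relation $\bigcap_c[f_c]=\mathcal L$. So $\mathcal L$ is a semimatroid with expansion $[r]$. $\square$

In particular, the semimatroids on $N$ with p-representable matroid expansions are closed under intersection: put two families as in (c) together.

Subspaces over finite fields give a supply of pieces.

**Proposition 10.** If $\mathcal L=\bigcap_{c=1}^m[f_c]$, where $f_c(I)=\dim\sum_{i\in I}V^c_i$ for subspaces $V^c_i$ of a finite-dimensional vector space over a finite field $\mathbb F_c$, then $\mathcal L$ has a p-representable matroid expansion.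

*Proof.* We produce the data of Theorem 9(c). Let $M^c_i$ index a finite spanning family of $V^c_i$, with the $M^c_i$ disjoint, and let $r_c$ be the linear rank on $M^c=\bigsqcup_iM^c_i$; then $f_c(I)=r_c(M^c_I)$. Let $\phi$ be a uniformly random linear functional on the space and $\eta^c_j=\phi(v_j)$, where $v_j$ is the vector with index $j$. For $A\subseteq M^c$ let $U$ be the span of the $v_j$, $j\in A$. Restriction of functionals to $U$ is a surjective linear map onto the dual of $U$, so $\phi|_U$ is uniform on $|\mathbb F_c|^{\dim U}$ functionals; and $\phi|_U$ and $\eta^c_A$ determine each other. So $\eta^c_A$ is uniform on $|\mathbb F_c|^{r_c(A)}$ values. Apply Theorem 9, (c)⇒(a), with $k_c=|\mathbb F_c|$. $\square$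

## 10. Irrational entropy ratios and nilpotent groups

The obstruction of Section 7 does not need matroids at all.

**Theorem 11.** If $\mathcal L^*=\bigcap_c[h_{\zeta^c}]$ for an arbitrary family of random vectors, then for some $c$ the ratio $h_{\zeta^c}(A_1)/h_{\zeta^c}(T_1)$ is irrational. In particular $\mathcal L^*$ is not an intersection of relations of random vectors each having pairwise commensurable entropies.

*Proof.* Since $(T_1T_1|\emptyset)\notin\mathcal L^*$, some $c$ has $(T_1T_1|\emptyset)\notin[h_{\zeta^c}]$. For this $c$, $[h_{\zeta^c}]\supseteq\mathcal L^*$, and Proposition 7 gives $h_{\zeta^c}(T_1)=m\log2$ with $m\ge1$, because $\zeta^c_{T_1}$ is not constant, and $h_{\zeta^c}(A_1)=\log n$ with $n\ge3$ odd. The ratio $\log n/(m\log2)$ is irrational, since a rational value would give $n^u=2^{vm}$ with $u,v\ge1$, an odd number equal to an even one. $\square$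

**Corollary 12.** $\mathcal L^*$ cannot be represented by cosets $\xi_i=gG_i$ ($g$ uniform in $G$) of subgroups $G_i$ of a finite nilpotent group $G$.

*Proof.* **Step 1: the entropy function of a coset vector.** For $I\subseteq N$ put $G_I=\bigcap_{i\in I}G_i$, with $G_\emptyset=G$. Elements $g,g'$ give the same cosets $gG_i=g'G_i$ for all $i\in I$ if and only if $g^{-1}g'\in G_I$. So the values of $\xi_I$ correspond to the cosets of $G_I$, each equally likely, and $h_\xi(I)=\log[G:G_I]$.

**Step 2: split by primes.** A finite nilpotent group is the direct product of its Sylow subgroups $S_p$, and each subgroup is the product of its intersections with them. Apply this to $G_I$, with $G_I\cap S_p=\bigcap_{i\in I}(G_i\cap S_p)$, where the empty intersection is $S_p$. We get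
$$h_\xi(I)=\sum_ph_p(I),\qquad h_p(I)=\log\Big[S_p:\bigcap_{i\in I}(G_i\cap S_p)\Big].$$
By Step 1, $h_p$ is the entropy function of a coset vector of the $p$-group $S_p$, and its values lie in $\mathbb Z\log p$.

**Step 3: apply Theorem 11.** By (2), $[h_\xi]=\bigcap_p[h_p]$. If this were $\mathcal L^*$, Theorem 11 would give a $p$ with $h_p(A_1)/h_p(T_1)$ irrational. But both numbers are integer multiples of $\log p$, a contradiction. $\square$

## 11. At most three elements

**Theorem 13.** If $|N|\le3$, every semimatroid on $N$ has a p-representable matroid expansion. If $|N|\ge10$, some p-representable semimatroid on $N$ has none.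

*Proof.* The second part is contained in Theorem 1. For the first part we extend the decomposition of Section 3.

**Step 1: reduce to $|N|=3$.** If $|N|<3$, extend the polymatroid to a three-element set by adding elements $i$ with $h(iK)=h(K)$ for all $K$. An expansion of the extended relation, represented by $\eta$, gives one of the original relation: delete the sets $M_i$ of the added elements, and restrict $r$ and $\eta$. So let $N=\{1,2,3\}$ and let $h$ be a polymatroid on $N$.

**Step 2: choose coordinates adapted to the inequalities.** For $\{i,j,k\}=N$ put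
$$x_i=h(N)-h(jk),\qquad y_{ij}=\Delta_h(i;j|k),\qquad z_{ij}=\Delta_h(i;j|\emptyset),$$
$$g=h(1)+h(2)+h(3)-h(12)-h(13)-h(23)+h(123).$$
All $x_i,y_{ij},z_{ij}$ are $\ge0$. Writing out the definitions,
$$z_{ij}-y_{ij}=h(i)+h(j)-h(ij)-h(ik)-h(jk)+h(N)+h(k)=g.$$
The seven numbers $(x_i),(y_{ij}),g$ determine $h$ linearly, since
$$h(N)=\sum_ix_i+\sum_{i<j}y_{ij}+g,\qquad h(ij)=h(N)-x_k,\qquad h(i)=x_i+y_{ij}+y_{ik}+g.$$
For the first formula, $\sum x_i=3h(N)-\Sigma_2$, $\sum y_{ij}=2\Sigma_2-3h(N)-\Sigma_1$ and $g=\Sigma_1-\Sigma_2+h(N)$, where $\Sigma_1=\sum_i h(i)$ and $\Sigma_2=\sum_{i<j} h(ij)$; they add up to $h(N)$. The second is the definition of $x_k$. For the third, adding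
$$x_i=h(N)-h(jk),\quad y_{ij}=h(ik)+h(jk)-h(N)-h(k),\quad y_{ik}=h(ij)+h(jk)-h(N)-h(j)$$
and $g$ leaves $h(i)$.

**Step 3: compute the coordinates of the building blocks.** With $r_S$ as in Section 3 and $u(I)=\min(|I|,2)$:

* $r_{\{i\}}$ has $x_i=1$ and all other coordinates $0$. For example, $y_{ij}=1+0-1-0=0$, $y_{jk}=1+1-1-1=0$, $g=1-2+1=0$.
* $r_{\{i,j\}}$ has $y_{ij}=1+1-1-0=1$ and all other coordinates $0$. For example, $y_{ik}=1+1-1-1=0$, $x_k=1-1=0$, $g=2-3+1=0$.
* $r_N$ has $g=3-3+1=1$ and all other coordinates $0$, since $y_{ij}=1+1-1-1=0$ and $x_i=0$.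
* $u$ has $x_i=2-2=0$, $y_{ij}=2+2-2-1=1$, $g=3-6+2=-1$.

**Step 4: decompose.** Comparing coordinates, if $g\ge0$ then
$$h=\sum_ix_ir_{\{i\}}+\sum_{i<j}y_{ij}r_{\{i,j\}}+g\,r_N,$$
and if $g<0$ then
$$h=\sum_ix_ir_{\{i\}}+\sum_{i<j}z_{ij}r_{\{i,j\}}+(-g)\,u;$$
in the second case the $y_{ij}$-coordinate of the right side is $z_{ij}-g=y_{ij}$ and its $g$-coordinate is $(-g)(-1)=g$. All coefficients are nonnegative, so by (2) $[h]$ is the intersection of the relations of those blocks that have positive coefficient.

**Step 5: the blocks are linear over $\mathbb F_2$.** The function $r_S$ is $I\mapsto\dim\sum_{i\in I}V_i$ with $V_i=\mathbb F_2$ for $i\in S$ and $V_i=0$ otherwise. The function $u$ arises from the three lines of $\mathbb F_2^2$. So Proposition 10 applies with every $\mathbb F_c=\mathbb F_2$. $\square$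

The least $|N|$ for which the statement fails therefore lies between $4$ and $10$; its exact value is not determined here.
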